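# Multiples of a point meeting the zero section, and a false conjecture on points of low height over $\mathbf C(t)$

## 1. Where a multiple of $P$ meets the zero section

Let $X$ be a smooth projective complex curve, $L=\mathbf C(X)$ its function field, $E/L$ an elliptic curve with non-constant $j$-invariant, and $P\in E(L)$ a point of infinite order. Let $\mathcal E\to X$ be the minimal elliptic surface of $E$. Every $Q\in E(L)$ is a section of it, and $O$ is the zero section. For $Q\ne O$ the intersection number $(Q\cdot O)$ is a sum $\sum_w i_w(Q)$ of local intersection numbers over the places $w$ of $L$, that is, the points of $X$.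

The number $i_w(Q)$ can be read from a Weierstrass equation that is minimal at $w$. The zero section passes through smooth points of the minimal Weierstrass model, so near $O$ that model agrees with $\mathcal E$, and $z=-x/y$ is a local equation of $O$. Hence $i_w(Q)>0$ exactly when $Q$ lies in the kernel of reduction $E_1(L_w)$ (equivalently, when $x(Q)$ has a pole at $w$), and then $i_w(Q)=w(z(Q))$.

Here is the object on which the disproof turns. For a place $w$, look at
$$\{m\in\mathbf Z:\ mP\in E_1(L_w)\}.$$
This is a subgroup of $\mathbf Z$. If it is nonzero, write it as $n_w\mathbf Z$ with $n_w\ge1$ and put $k_w=i_w(n_wP)\ge1$. So $n_wP$ is the first multiple of $P$ that collides with $O$ above $w$, and $k_w$ is the order of contact.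

**Lemma 1.** For $n\ge 1$ put $\kappa_n=\sum_{w:\,n_w=n}k_w$, a nonnegative integer. Then for all $m,n\ge1$
$$(mP\cdot O)=\sum_{n\mid m}\kappa_n,\qquad \sum_{k\mid n}\mu(n/k)\,(kP\cdot O)=\kappa_n\ \ge 0, \tag{1}$$
where $\mu$ is the Möbius function.

*Proof.* The point to prove is that the order of contact does not grow when we pass from $n_wP$ to its multiples. On $E_1(L_w)$ the group law is the formal group law, with integral coefficients, and $[m]z=mz+O(z^2)$. If $w(z(Q))>0$, the term $mz(Q)$ has valuation $w(z(Q))$, because $m$ is a nonzero complex number, and the other terms have larger valuation. So $i_w(mQ)=i_w(Q)$ for all $m\ge1$.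

Consequently $i_w(mP)=k_w$ if $n_w\mid m$, and $i_w(mP)=0$ otherwise (also when the subgroup is zero). Summing over $w$ gives the first formula. Since $(nP\cdot O)$ is finite, only finitely many $w$ have $n_w=n$, so $\kappa_n$ is finite. The second formula is Möbius inversion. $\square$

The case $n=6$ of (1) reads
$$(6P\cdot O)+(P\cdot O)\ \ge\ (2P\cdot O)+(3P\cdot O). \tag{2}$$
It is inclusion–exclusion. A collision of $2P$ or of $3P$ with $O$ is also one of $6P$, with the same multiplicity, and a place where both $2P$ and $3P$ collide is a place where $P$ does.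

**Example 1.** Take the curve $y^2+uxy-by=x^3-bx^2$ with $P=(0,0)$, and put $c=1-u$. The tangent at $P$ is $y=0$ and meets the curve again at $(b,0)$. Negation is $(x,y)\mapsto(x,-y-ux+b)$, so $2P=(b,bc)$. The line $y=cx$ through $P$ and $2P$ meets the curve again at $(c,c^2)$, so $3P=(c,b-c)$. The line through $P$ and $3P$ has slope $\delta-1$ with $\delta=b/c$, and the sum of the roots gives
$$x(4P)=b+(\delta-1)^2+(1-c)(\delta-1)-c=\delta(\delta-1).$$
Now put $b=1$, $c=t$, over $\mathbf C(t)$: the curve is $y^2+(1-t)xy-y=x^3-x^2$. Then $P,\ 2P=(1,t),\ 3P=(t,1-t)$ have no poles at finite $t$, while $x(4P)=(1-t)/t^2$. By the standard formulas the discriminant is $u^4-u^3-8u^2+36u-11$ with $u=1-t$. At $t=0$ it is $17\ne0$, so the fiber there is smooth and the equation is minimal. Hence at the place $t=0$ we have $n_w=4$ and $k_w=1$, because $x(4P)$ has a pole of order $2k_w$ there. We return to this pair in Section 3.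

What is this for? The numbers $(mP\cdot O)$ are determined by the canonical height of $P$ and by the components of the bad fibers that $P$ meets. A conjecture predicts which combinations of such data occur asymptotically. It builds in the consequence "$(mP\cdot O)\le(m'P\cdot O)$ if $m\mid m'$" of (1), but not (2), and that will be enough to refute it.

## 2. Fiber types, heights, and the conjecture

Let $K=\mathbf C(t)$ and let $E/K$ be a non-constant elliptic curve with a point $P\in E(K)$. Let $\chi$ be the holomorphic Euler characteristic of the minimal elliptic surface $\mathcal E\to\mathbf P^1$.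

**Discriminant degree.** This is $d=12\chi$, the degree of the minimal discriminant. It is also the sum $\sum_v e(F_v)$ of the Euler numbers of the fibers. A fiber $I_\nu$ has $e=\nu$, and a fiber $I_\nu^*$ has $e=\nu+6$.

**Fiber types.** Label the components of a fiber $I_\nu$ ($\nu\ge1$) cyclically $0,\dots,\nu-1$, with $O$ meeting component $0$. If $P$ meets component $a$, $0\le a<\nu$, the fiber is *of type $[a/\nu]$* (with respect to $P$). The types $[a/\nu]$ and $[(\nu-a)/\nu]$ are regarded as the same. The fraction is not reduced: $[1/2]$ and $[2/4]$ are different types.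

**Canonical height.** In Shioda's normalization
$$\hat h(P)=2\chi+2(P\cdot O)-\sum_v\mathrm{contr}_v(P),$$
where $\mathrm{contr}_v(P)=a(\nu-a)/\nu$ at a fiber of type $[a/\nu]$, and $\mathrm{contr}_v$ is the standard correction term at the other Kodaira types.

**Bernoulli function.** $B(x)=\{x\}^2-\{x\}+\frac16$. It is even, has period $1$, and satisfies $-\frac1{12}\le B\le\frac16$. For instance
$$B(0)=\tfrac16,\quad B(\tfrac16)=\tfrac1{36},\quad B(\tfrac13)=-\tfrac1{18},\quad B(\tfrac12)=-\tfrac1{12}.$$

**Naive height.** Suppose $E$ is semistable, that is, all bad fibers are of type $I_\nu$, so $\sum\nu=d$. For $Q\neq O$ put $h(Q)=2(Q\cdot O)\ge0$; it vanishes exactly when $Q$ is integral. A fiber of type $[a/\nu]$ contributes $\nu/6$ to $2\chi=d/6$, and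
$$\tfrac\nu6-\tfrac{a(\nu-a)}\nu=\nu\,B(a/\nu). \tag{3}$$
Since $\hat h(mP)=m^2\hat h(P)$ and $mP$ meets component $ma$ modulo $\nu$, we get, for $mP\ne O$,
$$h(mP)=m^2\hat h(P)-\sum\nu B(ma/\nu).$$

The *Szpiro ratio* $\sigma$ is $d$ divided by the degree of the conductor. For semistable $E$ it is $d$ divided by the number of bad fibers.

**Conjecture** ([NDE 2002], from "Points Of Low Canonical Height On Elliptic Curves And Surfaces", http://www.math.harvard.edu/~elkies/loht.pdf). Let $p_{a/\nu}$ (one for each fiber type $[a/\nu]$) and $h$ be nonnegative numbers such that: $\sum\nu p_{a/\nu}=1$; $\sum p_{a/\nu}\ge\frac14$ (that is, $\sigma\le4$); and the numbers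
$$h_m:=m^2h-\sum p_{a/\nu}\,\nu B(ma/\nu)\qquad(m=1,2,3,\dots)$$
are nonnegative and satisfy $h_m\le h_{m'}$ whenever $m\mid m'$. Then there is a sequence of pairs $(E,P)$ over $\mathbf C(t)$ with $d\to\infty$ along which, for each fixed type $[a/\nu]$, the number of fibers of type $[a/\nu]$ is $(p_{a/\nu}-o(1))d$, and $\hat h(P)=(h+o(1))d$.

A datum $(p,h)$ with $p\ge0$ and $\sum\nu p_{a/\nu}=1$ is called **realizable** if the conclusion holds for it.

For semistable pairs, $h_m$ models $h(mP)/d=2(mP\cdot O)/d$. So it is tempting to divide (2) by $d$ and conclude $h_6+h_1\ge h_2+h_3$. Two things stand in the way. The realizing curves need not be semistable, so the formula for $h(mP)$ is not available as it stands. And a fraction $o(1)$ of the discriminant degree may sit in fibers about which we know nothing. Sections 3 and 4 deal with these in turn.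

## 3. The coordinate $x_v$ and a height formula valid without semistability

From here on $K$ is the function field of any smooth projective complex curve, $E/K$ has non-constant $j$, and $\hat h=\hat h_K$ is defined by Shioda's formula over $K$. We use two facts from Shioda, *On the Mordell–Weil lattices*, Comment. Math. Univ. St. Paul. 39 (1990), §8: $\hat h$ is a quadratic form, and $\hat h_L=[L:K]\,\hat h_K$ for finite $L/K$.

**Definition of $x_v$.** Let $v$ be a place with $v(j)<0$ and put $\nu_v=-v(j)$; the fiber is $I_{\nu_v}$ or $I^*_{\nu_v}$. Over $\overline{K_v}$, $E$ is a Tate curve $\overline{K_v}^*/q^{\mathbf Z}$ with $v(q)=\nu_v$. The map $z\mapsto v(z)/v(q)$ induces a homomorphism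
$$x_v:E(\overline{K_v})\to\mathbf Q/\mathbf Z .$$

The identification with the Tate curve is unique up to automorphisms. These are $\pm1$, because $j\ne0,1728$, and $z\mapsto z^{-1}$ changes $x_v$ to $-x_v$. So $x_v$ is canonical up to one global sign. It does not change under finite extension of the field (numerator and denominator scale together), nor under isomorphism of $E$, even one defined only over an extension (isomorphic curves have the same $q$). If the fiber is $I_\nu$ and $P$ meets component $a$, then $x_v(P)=\pm a/\nu$. Since $B$ is even, $B(m\,x_v(P))$ is well defined, and we set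
$$H_m(E,P)=m^2\hat h(P)-\sum_{v(j)<0}\nu_v\,B(m\,x_v(P)).$$

**A semistable extension exists.** Over $K(E[2])$ the curve becomes a quadratic twist of a Legendre curve $y^2=x(x-1)(x-\lambda)$. Adjoin a square root that undoes the twist, and $\sqrt\lambda$. Over the resulting $L$ the Legendre equation has good reduction where $\lambda\ne0,1,\infty$, and it reduces to a nodal cubic where $\lambda=0$ or $1$. Where $\lambda=\infty$, the substitution $x=\lambda x'$, $y=\lambda^{3/2}y'$ gives $y'^2=x'(x'-\lambda^{-1})(x'-1)$, again nodal. So $E_L$ is semistable.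

**Lemma 2.** Let $L/K$ be finite with $E_L$ semistable. If $Q\in E(L)$, $Q\neq O$, then
$$2(Q\cdot O)_L=\hat h_L(Q)-\sum_w\nu_wB(x_w(Q)),\qquad\text{in particular}\quad \hat h_L(Q)\ge\sum_w\nu_wB(x_w(Q)). \tag{4}$$
If $P\in E(K)$ and $mP\ne O$, then $2(mP\cdot O)_L=[L:K]\,H_m(E,P)$.

*Proof.* By semistability the bad fibers are exactly the $I_{\nu_w}$ at the places with $w(j)<0$, and $2\chi=\frac16\sum\nu_w$. So (3) turns Shioda's formula into the first claim. Now let $Q=mP$ with $P\in E(K)$. For $w\mid v$ we have $\nu_w=e(w|v)\nu_v$, hence $\sum_{w\mid v}\nu_w=[L:K]\nu_v$, because all residue fields are $\mathbf C$. Also $x_w(mP)=\pm m\,x_v(P)$ and $\hat h_L(mP)=[L:K]m^2\hat h(P)$. Substitute. $\square$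

**Lemma 3.** If $P\in E(K)$ is non-torsion, then for all $n\ge1$: $\ \sum_{k\mid n}\mu(n/k)\,H_k(E,P)\ge0$.

*Proof.* Choose $L$ with $E_L$ semistable. By Lemma 2 the sum equals $\frac2{[L:K]}\sum_{k\mid n}\mu(n/k)(kP\cdot O)_L$, which is $\ge0$ by Lemma 1 over $L$. $\square$

To work examples we need a way to read off the component that $P$ meets.

**Lemma 4.** Let $R=\mathbf C[[\pi]]$ with valuation $v$, and consider a Weierstrass equation over $R$ with $v(c_4)=0$ and $v(\Delta)=\nu\ge2$ (so the fiber is $I_\nu$). Let $P$ be an integral point reducing to the node, and $\psi=2y+a_1x+a_3$. If $k=v(\psi(P))<\nu/2$, then $P$ meets component $k$ or $\nu-k$.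

*Proof.* *First we find local coordinates at the node.* We have $\psi^2=4x^3+b_2x^2+2b_4x+b_6$. Modulo $\pi$ the cubic has a double root $x_0$ and a different simple root. By Hensel's lemma it factors as $U(x)\big((x-m)^2-\delta\big)$ with $U(x)=4x+u_0$, where $m\equiv x_0$, $v(\delta)>0$, and $U$ is a unit near $x_0$. The discriminant of the cubic is $16\Delta$. It is also $4\delta$ times the square of a resultant that is a unit, so $v(\delta)=\nu$. Put $w=\psi/\sqrt{U}$, $\alpha=x-m-w$, $\beta=x-m+w$. The local equation is $\alpha\beta=\delta$; absorbing a unit into $\beta$, it is $\alpha\beta=\pi^\nu$.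

*Next we resolve it.* For $0\le r\le\nu-1$ take the chart $U_r$ with coordinates $s_r,t_r$, $s_rt_r=\pi$, and
$$\alpha=s_r^{r+1}t_r^{r},\quad \beta=s_r^{\nu-r-1}t_r^{\nu-r},\qquad\text{so } s_r=\alpha/\pi^r,\quad t_r=\pi^{r+1}/\alpha .$$
These charts are regular. For $1\le a\le\nu-1$, the curves $\{t_a=0\}\subset U_a$ and $\{s_{a-1}=0\}\subset U_{a-1}$ glue by $s_at_{a-1}=1$ to a projective line $\Theta_a$. In $U_a$ the line $\Theta_a$ meets the next curve $\{s_a=0\}$. The curves $\{t_0=0\}$ and $\{s_{\nu-1}=0\}$ are the two branches of the original nodal curve, which is component $0$. So $\Theta_a$ is component $a$ in one of the two cyclic labelings. A section with $v(\alpha)=a$ has $s_a$ a unit and $t_a\equiv0$, hence meets $\Theta_a$.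

*Finally we evaluate at $P$.* Since $P$ reduces to the node, $v(\alpha),v(\beta)\ge1$ and $v(\alpha)+v(\beta)=\nu$, while $v(\beta-\alpha)=v(2w)=k$. If the two valuations were equal, both would be $\nu/2$ and $k\ge\nu/2$, which is excluded. So they differ, the smaller one is $k$, and $\{v(\alpha),v(\beta)\}=\{k,\nu-k\}$. $\square$

**Example 1, continued.** For $y^2+(1-t)xy-y=x^3-x^2$ and $P=(0,0)$, the discriminant is the quartic $u^4-u^3-8u^2+36u-11$ in $u=1-t$. Modulo $2$ it is $u^4+u^3+1$, which is irreducible over $\mathbf F_2$ (no root, and not $(u^2+u+1)^2$). So the quartic is irreducible over $\mathbf Q$ and has four simple roots: four fibers $I_1$. At $t=\infty$ put $s=1/t$ and replace $a_i$ by $s^ia_i$: $a_1=s-1$, $a_2=-s^2$, $a_3=-s^3$. Now $c_4$ is a unit and $v(\Delta)=12-4=8$, a fiber $I_8$. The point $(0,0)$ reduces to the node, and $v(\psi(P))=v(a_3)=3<4$, so the type is $[3/8]$. Thus $d=12$, $\chi=1$, $(P\cdot O)=0$, and $\hat h(P)=2-\frac{15}8=\frac18$. Therefore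
$$2(mP\cdot O)=\tfrac{m^2}8-2+\tfrac{a(8-a)}8,\qquad a\equiv3m \bmod 8 .$$
For $m=1,\dots,8$ this gives $(mP\cdot O)=0,0,0,1,1,2,3,3$. The value $1$ at $m=4$ is the collision found at $t=0$: there is no other finite pole of $x(4P)$, and at $\infty$ the coordinate $s^2x(4P)=s^4-s^3$ is integral. One reads off $\kappa_4=1$, $\kappa_5=1$, $\kappa_6=2-0-0+0=2$, $\kappa_7=3$, $\kappa_8=3-1=2$, all nonnegative.

## 4. Passing to the limit

Put $D=\deg j=\sum_{v(j)<0}\nu_v$, and let
$$\omega_{E,P}=\frac1D\sum_{v(j)<0}\nu_v\,\delta_{x_v(P)},$$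
a probability measure on $(\mathbf Q/\mathbf Z)/\pm$. For a datum $(p,h)$ put $\omega=\sum\nu p_{a/\nu}\,\delta_{a/\nu}$, so that $h_m=m^2h-\int B(mx)\,d\omega(x)$. For instance the pair of Example 1 has $D=12$ and $\omega_{E,P}=\frac23\delta_{3/8}+\frac13\delta_0$.

**Lemma 5.** Let $(p,h)$ be realized by a sequence $(E_i,P_i)$ with discriminant degrees $d_i$. Then $j$ is non-constant for large $i$, $D_i/d_i\to1$, $\omega_{E_i,P_i}\to\omega$ in total variation, $\hat h(P_i)/D_i\to h$, and $H_m(E_i,P_i)/d_i\to h_m$ for each $m$. If $h>0$, then $P_i$ is non-torsion for large $i$.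

*Proof.* The purpose is to show that fibers of unspecified kind carry a negligible share. Let $\varepsilon>0$ and choose a finite set $S$ of types with $\sum_S\nu p>1-\varepsilon$. Let $N_i(a/\nu)$ be the number of fibers of type $[a/\nu]$. For large $i$ the fibers with types in $S$ contribute $\sum_S\nu N_i(a/\nu)\ge(1-2\varepsilon)d_i$ to $D_i$. On the other hand $D_i=\sum_{v(j)<0}\nu_v\le\sum_ve(F_v)=d_i$. So $(1-2\varepsilon)d_i\le D_i\le d_i$, and all poles of $j$ outside types in $S$ (including every $I_\nu^*$) contribute at most $2\varepsilon d_i$. Hence $D_i/d_i\to1$, and $D_i>0$ for large $i$. Moreover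
$$\sum_x|\omega_{E_i,P_i}(\{x\})-\omega(\{x\})|\ \le\ \sum_S\Big|\frac{\nu N_i(a/\nu)}{D_i}-\nu p_{a/\nu}\Big|+\frac{2\varepsilon d_i}{D_i}+\varepsilon ,$$
whose limsup is at most $3\varepsilon$. As $\varepsilon$ is arbitrary, total variation convergence follows. Since $B$ is bounded,
$$\frac{H_m(E_i,P_i)}{d_i}=m^2\frac{\hat h(P_i)}{d_i}-\frac{D_i}{d_i}\int B(mx)\,d\omega_{E_i,P_i}\ \to\ h_m .$$
If $h>0$, then $\hat h(P_i)>0$ for large $i$, so $P_i$ is non-torsion. $\square$

## 5. Möbius inequalities for realizable data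

**Theorem B.** If $(p,h)$ is realizable and $h>0$, then
$$\eta_n:=\sum_{k\mid n}\mu(n/k)\,h_k\ \ge0\qquad\text{for all }n\ge1. \tag{M}$$

*Proof.* For large $i$ the points $P_i$ are non-torsion, so Lemma 3 applies. Divide by $d_i$ and let $i\to\infty$, using Lemma 5. $\square$

Since $h_m=\sum_{n\mid m}\eta_n$, (M) implies $h_m\ge0$ and $h_m\le h_{m'}$ for $m\mid m'$. To see whether (M) says more than the hypotheses of the conjecture, try small $n$. For $n=1$ it says $h_1\ge0$. For a prime power $n=\ell^e$ only two terms survive: $\eta_{\ell^e}=h_{\ell^e}-h_{\ell^{e-1}}\ge0$, which is again a hypothesis. So looking at $n=1,2,3,4,5$ yields no contradiction with the conjecture. The first index with two different prime factors is $n=6$, where (M) says $h_6+h_1\ge h_2+h_3$.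

## 6. Counterexamples at $n=6$

Write $F(m)=\int B(mx)\,d\omega$, so $h_m=m^2h-F(m)$ and
$$\eta_6=24h-\big[F(6)-F(3)-F(2)+F(1)\big].$$
We want this negative, so we want the bracket large. The obvious choice $\omega=\delta_{1/6}$ has bracket $\frac16+\frac1{12}+\frac1{18}+\frac1{36}=\frac13$, so $\eta_6<0$ means $h<\frac1{72}$. But then $h_1=h-\frac1{36}<0$; moreover $\sum p=\frac16<\frac14$. Both defects are cured by adding mass at $\frac12$, which lowers $F(1)$ and raises $\sum p$.

**Theorem A.** Let $\frac23<w\le\frac34$ and $\frac1{108}\le h<\frac w{72}$ (for example $w=\frac34$, $h=\frac1{100}$). Put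
$$p_{1/6}=\frac w6,\qquad p_{1/2}=\frac{1-w}2,\qquad\text{all other }p=0.$$
Then $(p,h)$ satisfies every hypothesis of the conjecture but is not realizable. So the conjecture is false.

*Proof.* **Step 1: the linear conditions.** $\sum\nu p=w+(1-w)=1$, and $\sum p=\frac12-\frac w3\ge\frac14$ because $w\le\frac34$. The interval for $h$ is nonempty because $w>\frac23$.

**Step 2: the values of $F$.** Here $F(m)=wB(m/6)+(1-w)B(m/2)$ depends only on $m$ modulo $6$, and
$$F(0)=\tfrac16,\quad F(\pm1)=\tfrac w{36}-\tfrac{1-w}{12}=\tfrac{4w-3}{36}\in(-\tfrac1{108},0],$$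
$$F(\pm2)=-\tfrac w{18}+\tfrac{1-w}6=\tfrac{3-4w}{18}\in[0,\tfrac1{54}),\quad F(3)=-\tfrac1{12}.$$
So $\max F-\min F=\frac16+\frac1{12}=\frac14$.

**Step 3: monotonicity.** Let $m\mid m'$, $m<m'$, so $m'\ge2m$. We must check $(m'^2-m^2)h\ge F(m')-F(m)$.

* $m\ge3$: the left side is at least $3m^2h\ge\frac{27}{108}=\frac14$.
* $m=2$: $m'$ is even. If $m'\equiv\pm2$ mod $6$, the right side is $0$. If $6\mid m'$, the left side is at least $\frac{32}{108}>\frac16$, and the right side is at most $\frac16$.
* $m=1$, $m'\equiv\pm1$: the right side is $0$.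
* $m=1$, $m'\equiv3$: the right side is at most $-\frac1{12}+\frac1{108}<0$.
* $m=1$, $m'\equiv\pm2$: the left side is at least $\frac3{108}=\frac1{36}$. The right side is $\frac{3-4w}{18}+\frac{3-4w}{36}=\frac{3-4w}{12}<\frac1{36}$, since $w>\frac23$.
* $m=1$, $m'\equiv0$: the left side is at least $\frac{35}{108}$, and the right side is at most $\frac16+\frac1{108}=\frac{19}{108}$.

So $h_m\le h_{m'}$ whenever $m\mid m'$. Also $h_1=h-F(1)\ge h>0$, and hence all $h_m\ge h_1>0$. Every hypothesis holds.

**Step 4: the contradiction.** If $(p,h)$ were realizable, Theorem B with $n=6$ would give $h_6-h_3-h_2+h_1\ge0$ (note $h>0$). But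
$$h_6-h_3-h_2+h_1=24h-\Big[\tfrac16+\tfrac1{12}+\tfrac{4w-3}{18}+\tfrac{4w-3}{36}\Big]=24h-\Big[\tfrac14+\tfrac{4w-3}{12}\Big]=24h-\tfrac w3<0. \qquad\blacksquare$$

For $w=\frac34$, $h=\frac1{100}$ the datum is $p_{1/6}=p_{1/2}=\frac18$, and $h_6+h_1=\frac{61}{300}<\frac{64}{300}=h_2+h_3$. For $w<\frac34$ one has $\sum p>\frac14$, that is, $\sigma<4$ strictly, so the failure is not a boundary effect. In particular (M) is strictly stronger than the conjecture's conditions on the $h_m$. The lower bound $h\ge\frac1{108}$ is exactly the condition $h_6\ge h_3$, which is $27h\ge\frac14$.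

## 7. All pairs on one curve over the $j$-line

The natural repair is to replace the condition on the $h_m$ by (M). To test it we need a constraint of another kind. The inequalities (M) come from collisions of multiples of $P$ with $O$. But $E$ and its conjugates over $\mathbf C(j)$ all have the same $j$-invariant, so over a large field they become one curve, carrying all the conjugates of $P$. Sums and differences of *different conjugates* also have nonnegative intersection with $O$.

**The curve.** Let $F=\mathbf C(j)$, $c=\frac{27j}{4(1728-j)}$ and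
$$E_c:\ y^2=x^3+cx+c .$$
Its $j$-invariant is $1728\cdot\frac{4c^3}{4c^3+27c^2}=\frac{6912c}{4c+27}=j$. Let $E:y^2=x^3+ax+b$ over $K$ have non-constant $j$-invariant, and view $K$ as an extension of $F$, of degree $D=\deg j$, by means of this $j$-invariant. Then $ab\ne0$. Since $j=6912\frac{a^3}{b^2}\big/\big(4\frac{a^3}{b^2}+27\big)$, we have $c=a^3/b^2$, and
$$\varphi:(x,y)\mapsto\Big(\frac ab\,x,\ \Big(\frac ab\Big)^{3/2}y\Big)$$
is an isomorphism $E\to E_c$ over $K(\sqrt{a/b})$: multiply the equation of $E$ by $(a/b)^3$. Isomorphisms to $E_c$ are unique up to sign, because $j$ is transcendental and $\mathrm{Aut}(E_c)=\{\pm1\}$. So for $P\ne O$ the number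
$$\xi=x(P)\,\frac ab=x(\varphi(P))\in K$$
does not depend on the model, and it determines $\varphi(P)$ up to sign. Put $D_0=[F(\xi):F]$ and $A=[K:F(\xi)]=D/D_0$.

**The energy.** For probability measures $\omega,\omega'$ on $(\mathbf Q/\mathbf Z)/\pm$ put
$$I(\omega,\omega')=\iint\tfrac12\big(B(x-y)+B(x+y)\big)\,d\omega(x)\,d\omega'(y).$$
The integrand is unchanged when $x$ or $y$ changes sign, so this makes sense. For example $I(\delta_0,\delta_0)=\frac16$ and $I(\delta_{1/5},\delta_{1/5})=\frac12\big(B(0)+B(\frac25)\big)=\frac12\big(\frac16-\frac{11}{150}\big)=\frac7{150}$.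

**Theorem C.** Let $(E_r,P_r)/K_r$ $(r=1,2)$ be pairs over function fields of curves, with non-constant $j$ and $2P_r\ne O$. Let $D_r=\deg j_{E_r}$ and $\omega_r=\omega_{E_r,P_r}$. Then
$$\frac{\hat h(P_1)}{D_1}+\frac{\hat h(P_2)}{D_2}\ \ge\ I(\omega_1,\omega_2)-\frac{\varepsilon}{12D_0},$$
where $\varepsilon=1$ if $\xi_1,\xi_2$ have the same minimal polynomial over $\mathbf C(j)$ (and $D_0$ is its degree), and $\varepsilon=0$ otherwise. In particular, for one pair,
$$\frac{2\hat h(P)}D\ \ge\ I(\omega_{E,P},\omega_{E,P})-\frac1{12D_0}. \tag{Q}$$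

*Proof.* **Step 1: put all conjugates on $E_c$.** Let $\Omega$ be an algebraic closure of $F$, and let $\sigma_1,\dots,\sigma_{D_1}$ and $\tau_1,\dots,\tau_{D_2}$ be the $F$-embeddings of $K_1$ and $K_2$ in $\Omega$. Write $E_r:y^2=x^3+a_rx+b_r$. Choose a finite extension $M/F$ in $\Omega$ that contains all $\sigma_i(K_1)$, $\tau_k(K_2)$ and all square roots of $\sigma_i(a_1/b_1)$, $\tau_k(a_2/b_2)$, and over which $E_c$ is semistable. Let $P_i,Q_k\in E_c(M)$ be the images of $\sigma_i(P_1),\tau_k(P_2)$ (each well defined up to sign). Their $x$-coordinates are $\sigma_i(\xi_1)$ and $\tau_k(\xi_2)$. With $N=[M:F]$,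
$$\hat h_M(P_i)=\frac N{D_1}\hat h(P_1),\qquad \hat h_M(Q_k)=\frac N{D_2}\hat h(P_2),$$
because $[M:\sigma_i(K_1)]=N/D_1$ and $[M:\tau_k(K_2)]=N/D_2$. For a place $v$ of $M$ above $j=\infty$, $\nu_v=-v(j)$ is its ramification index, so $\sum_{v\mid\infty}\nu_v=N$.

**Step 2: above each single place, the conjugates are distributed according to $\omega_r$.** Fix $v\mid\infty$ of $M$ and embed $M_v$ in $\overline{F_\infty}$. All $D_1$ embeddings of $K_1$ into $\overline{F_\infty}$ over $F$ factor through $M$, as the $\sigma_i$. From $K_1\otimes_FF_\infty=\prod_uK_{1,u}$, with $[K_{1,u}:F_\infty]=\nu_u$ (residue field $\mathbf C$), exactly $\nu_u$ of the $\sigma_i$ induce the place $u$ of $K_1$ from $v$. For these, $x_v(P_i)=\pm x_u(P_1)$, since $x_v$ is invariant under extension and isomorphism. Hence $\sum_i\delta_{\pm x_v(P_i)}=\sum_u\nu_u\delta_{x_u(P_1)}=D_1\omega_1$ for every $v$, and likewise $\sum_k\delta_{\pm x_v(Q_k)}=D_2\omega_2$. Put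
$$R_{ik}=\sum_{v\mid\infty}\nu_v\big[B(x_v(P_i)-x_v(Q_k))+B(x_v(P_i)+x_v(Q_k))\big].$$
Summing over $i,k$ for fixed $v$, and then over $v$ with weights $\nu_v$ of total $N$, we obtain
$$\sum_{i,k}R_{ik}=2ND_1D_2\,I(\omega_1,\omega_2). \tag{5}$$

**Step 3: pairs with $P_i\ne\pm Q_k$.** Both $P_i\pm Q_k$ are nonzero. Fix at each $v$ a sign of the homomorphism $x_v$ on $E_c$, so $x_v(P_i\pm Q_k)=x_v(P_i)\pm x_v(Q_k)$. The parallelogram law and (4) give
$$2\hat h_M(P_i)+2\hat h_M(Q_k)=\hat h_M(P_i-Q_k)+\hat h_M(P_i+Q_k)\ \ge\ R_{ik}.$$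

**Step 4: pairs with $P_i=\pm Q_k$.** Here one of $P_i\pm Q_k$ is $O$, (4) does not apply to it, and the argument of Step 3 breaks. We measure the loss. The left side is $4\hat h_M(P_i)=\hat h_M(2P_i)\ge\sum_v\nu_vB(2x_v(P_i))$, because $2P_i\ne O$. And
$$R_{ik}=\sum_v\nu_v\big[B(0)+B(2x_v(P_i))\big]=\frac N6+\sum_v\nu_vB(2x_v(P_i)).$$
So the left side is at least $R_{ik}-\frac N6$.

**Step 5: count the pairs of Step 4.** $P_i=\pm Q_k$ holds iff the $x$-coordinates agree, that is, iff $\sigma_i(\xi_1)=\tau_k(\xi_2)$. If $\varepsilon=0$ this never happens. If $\varepsilon=1$, then for each $i$ the element $\sigma_i(\xi_1)$ is a conjugate of $\xi_2$, and exactly $[K_2:F(\xi_2)]=D_2/D_0$ embeddings $\tau_k$ send $\xi_2$ to it. So there are $\varepsilon D_1D_2/D_0$ such pairs.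

**Step 6: sum.** Adding the inequalities over all $i,k$ and using (5),
$$2N\big(D_2\hat h(P_1)+D_1\hat h(P_2)\big)\ \ge\ 2ND_1D_2\,I(\omega_1,\omega_2)-\varepsilon\,\frac{D_1D_2}{D_0}\cdot\frac N6 .$$
Divide by $2ND_1D_2$. For (Q) take both pairs equal to $(E,P)$. $\square$

## 8. When $2h<I(\omega,\omega)$: the masses are rational with small denominator

The correction $\frac1{12D_0}$ in (Q) is harmless only if $D_0\to\infty$. If $D_0$ stays bounded, we look for another constraint, and it comes from the masses.

**Lemma 6.** For $(E,P)/K$ with non-constant $j$ and $P\ne O$, every mass $\omega_{E,P}(\{x\})$ lies in $\frac1{D_0}\mathbf Z$.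

*Proof.* The idea is that $x_u(P)$ up to sign can be seen over the smaller field $K_0=F(\xi)$. Let $u_0\mid\infty$ be a place of $K_0$. The points of $E_c(\overline{K_{0,u_0}})$ with $x$-coordinate $\xi$ are $\pm P_0$ for some $P_0$, so $\pm x_{u_0}(P_0)$ depends only on $u_0$. Let $u\mid u_0$ be a place of $K$, and embed $K_u$ in $\overline{K_{0,u_0}}$ over $K_{0,u_0}$. The isomorphism $\varphi:E\to E_c$ sends $P$ to a point with $x$-coordinate $\xi$, that is, to $\pm P_0$. By invariance of $x_v$ under extension and isomorphism, $x_u(P)=\pm x_{u_0}(P_0)$. So all $u$ above $u_0$ give the same point of $(\mathbf Q/\mathbf Z)/\pm$, and their total weight is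
$$\sum_{u\mid u_0}\nu_u=\sum_{u\mid u_0}e(u|u_0)\cdot(-u_0(j))=A\cdot(-u_0(j)).$$
Hence each mass is an integer multiple of $A/D=1/D_0$. $\square$

**Example 2 (the correction in (Q) cannot be dropped).** Let $E:y^2+xy+ty=x^3$ over $\mathbf C(t)$, $P=(0,0)$. The tangent $y=0$ meets $E$ only at $P$, so $3P=O$, $2P\ne O$ and $\hat h(P)=0$. Here $c_4=1-24t$ and $\Delta=t^3(1-27t)$, so $j=c_4^3/\Delta$ has a pole of order $3$ at $t=0$, a simple pole at $t=\frac1{27}$, and a zero at $\infty$. Thus $D=4$. At $t=0$ the point $P$ reduces to the node and $v(\psi(P))=v(t)=1<\frac32$, so the type is $[1/3]$ by Lemma 4. Therefore $\omega_{E,P}=\frac34\delta_{1/3}+\frac14\delta_0$, and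
$$I=\tfrac9{16}\cdot\tfrac12\big(\tfrac16-\tfrac1{18}\big)+\tfrac38\cdot\big(-\tfrac1{18}\big)+\tfrac1{16}\cdot\tfrac16=\tfrac1{32}-\tfrac1{48}+\tfrac1{96}=\tfrac1{48}>0=\tfrac{2\hat h(P)}D .$$
By Lemma 6 the mass $\frac34$ forces $4\mid D_0$, and $D_0\mid D=4$, so $D_0=4$, $\frac1{12D_0}=\frac1{48}$, and (Q) is an equality.

**Corollary D.** Let $(p,h)$ be realizable, $h>0$, with associated measure $\omega$, and suppose $2h<I(\omega,\omega)$. Then there is an integer $D_0$ with $1\le D_0\le\dfrac1{12\,(I(\omega,\omega)-2h)}$ such that $\omega(\{x\})\in\frac1{D_0}\mathbf Z$ for every $x$. In particular, if some $\omega(\{x\})$ is irrational, then realizability forces $2h\ge I(\omega,\omega)$.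

*Proof.* Let $(E_i,P_i)$ be a realizing sequence, with $P_i$ non-torsion for large $i$ (Lemma 5), so that (Q) applies, and write $D_{0,i}$ for the corresponding degrees. By Lemma 5, $\hat h(P_i)/D_i\to h$. Since the kernel of $I$ is bounded and $\omega_{E_i,P_i}\to\omega$ in total variation, $I(\omega_{E_i,P_i},\omega_{E_i,P_i})\to I(\omega,\omega)$. So (Q) gives $\liminf\frac1{12D_{0,i}}\ge I(\omega,\omega)-2h>0$. Thus $D_{0,i}$ is bounded for large $i$. Pass to a subsequence on which it is a constant $D_0$; then $\frac1{12D_0}\ge I(\omega,\omega)-2h$. By Lemma 6, $\omega_{E_i,P_i}(\{x\})\in\frac1{D_0}\mathbf Z$, a closed set, and these masses converge to $\omega(\{x\})$. $\square$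

## 9. Data that satisfy (M) and are still not realizable

**Theorem E (the Möbius-corrected conjecture also fails).** Let $\frac57\le t\le\frac56$ and
$$p_{1/5}=\frac t5,\qquad p_{1/2}=\frac{1-t}2,\qquad\text{all other }p=0,\qquad \frac t{150}\le h<\frac{45t^2-63t+25}{300}$$
(a nonempty range for every such $t$). Then $\sum\nu p=1$, $\sum p\ge\frac14$, and all inequalities (M) hold, hence so do all hypotheses of the conjecture. If $t$ is irrational, $(p,h)$ is not realizable. Neither is the rational datum $t=\frac{10}{13}$, $h=\frac1{156}$, that is, $p_{1/5}=\frac2{13}$, $p_{1/2}=\frac3{26}$ (where $\sum p=\frac7{26}>\frac14$).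

*Proof.* **Step 1: the linear conditions and the range of $h$.** $\sum\nu p=t+(1-t)=1$. Also $\sum p=\frac12-\frac{3t}{10}\ge\frac14$ iff $t\le\frac56$. The range is nonempty because $45t^2-63t+25-2t=5(9t^2-13t+5)>0$, the discriminant being $169-180<0$.

**Step 2: formulas for $\eta_n$.** Let $\chi=\left(\frac{\cdot}5\right)$ be the Legendre symbol. From $B(\frac15)=\frac1{150}$, $B(\frac25)=-\frac{11}{150}$, $B(0)=\frac16$, $B(\frac12)=-\frac1{12}$ one checks, for all integers $k$,
$$B(k/5)=-\tfrac1{30}+\tfrac1{25}\chi(k)+\tfrac15[5\mid k],\qquad B(k/2)=-\tfrac1{12}+\tfrac14[2\mid k].$$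
Now apply $\sum_{k\mid n}\mu(n/k)(\cdot)$ to $h_k=k^2h-tB(k/5)-(1-t)B(k/2)$. A constant $1$ becomes $[n=1]$, and $[\ell\mid k]$ becomes $[n=\ell]$. Further, $k^2$ becomes $J_2(n)=n^2\prod_{p\mid n}(1-p^{-2})$, and $\chi(k)$ becomes $r(n)=\sum_{k\mid n}\mu(n/k)\chi(k)$. With $r(1)=1$, $r(2)=\chi(2)-1=-2$, $r(5)=-1$, $J_2(2)=3$, $J_2(5)=24$:
$$\eta_1=h-\tfrac t{150}+\tfrac{1-t}{12},\qquad \eta_2=3h+\tfrac{2t}{25}-\tfrac{1-t}4,\qquad \eta_5=24h-\tfrac{4t}{25}=24\big(h-\tfrac t{150}\big),$$
$$\eta_n=J_2(n)\,h-\tfrac t{25}\,r(n)\qquad(n\ne1,2,5).$$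

**Step 3: $n=1,2,5$.** From $h\ge\frac t{150}$ we get $\eta_1,\eta_5\ge0$, and $\eta_2\ge\frac t{50}+\frac{2t}{25}-\frac{1-t}4=\frac t{10}-\frac{1-t}4\ge0$, the last inequality being $t\ge\frac57$.

**Step 4: all other $n$.** It suffices to show $r(n)\le\frac16J_2(n)$, because then $\eta_n\ge J_2(n)\big(h-\frac t{150}\big)\ge0$. The function $r/J_2$ is multiplicative. For a prime power, $r(p^e)=\chi(p^e)-\chi(p^{e-1})$, so $|r(p^e)|\le2$ for $p\ne5$, while $r(5)=-1$ and $r(5^e)=0$ for $e\ge2$. Also $J_2(p^e)=p^{2e-2}(p^2-1)$. Hence $|r/J_2|$ equals $\frac23$ at $2$, is at most $\frac2{12}=\frac16$ at $2^e$ $(e\ge2)$, equals $\frac28=\frac14$ at $3$, is at most $\frac2{72}=\frac1{36}$ at $3^e$ $(e\ge2)$, and is at most $\frac1{24}$ at $p^e$ $(p\ge5)$. All these local factors are less than $1$. So if any prime power exactly dividing $n$ is other than $2$ or $3$, then $|r(n)/J_2(n)|\le\frac16$. The remaining $n>1$ are $2,3,6$. For $n=6$ the value is $\frac23\cdot\frac14=\frac16$. For $n=2,3$ we have $r(n)=-2<0$, because $\chi(2)=\chi(3)=-1$.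 So $r(n)\le\frac16J_2(n)$ for all $n>1$, and (M) holds. By Section 5 all hypotheses of the conjecture hold.

**Step 5: the energy.** Here $\omega=t\delta_{1/5}+(1-t)\delta_{1/2}$. With $\frac12(B(0)+B(\frac25))=\frac7{150}$, $B(\frac3{10})=B(\frac7{10})=-\frac{13}{300}$ and $\frac12(B(0)+B(1))=\frac16$,
$$I(\omega,\omega)=\tfrac7{150}t^2-\tfrac{13}{150}t(1-t)+\tfrac16(1-t)^2=\frac{45t^2-63t+25}{150}>2h .$$

**Step 6: conclusion.** Note $h>0$. If $t$ is irrational, then $\omega(\{1/5\})=t$ is irrational and $2h<I(\omega,\omega)$, so $(p,h)$ is not realizable by Corollary D.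

For $t=\frac{10}{13}$, $h=\frac1{156}$: $t\in[\frac57,\frac56]$, $\frac t{150}=\frac1{195}<h$, and $I(\omega,\omega)=\frac1{150}\cdot\frac{4500-8190+4225}{169}=\frac{535}{25350}=\frac{107}{5070}$. So $I(\omega,\omega)-2h=\frac{107-65}{5070}=\frac7{845}>0$, and $h$ is in the allowed range. If the datum were realizable, Corollary D would give an integer $D_0\le\frac{845}{84}<11$ with $\frac{10}{13}\in\frac1{D_0}\mathbf Z$. The latter forces $13\mid D_0$, a contradiction. $\blacksquare$

So replacing the condition on the $h_m$ by (M) does not rescue the conjecture. We make no claim that (M), $\sum p\ge\frac14$ and the quadratic condition of Corollary D together suffice for realizability.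

## 10. A realizable datum with $2h=I(\omega,\omega)$

**Proposition F (sharpness).** The inequality $2h\ge I(\omega,\omega)$ cannot be improved. The datum $p_{3/8}=\frac1{12}$, $p_{0/1}=\frac13$, $h=\frac1{96}$ satisfies $2h=I(\omega,\omega)=\frac1{48}$ and is realized by a sequence with $D_0=D\to\infty$ (that is, $A=1$). It also has $h_1=0$, so equality holds in (M) for $n=1$.

These are the proportions of Example 1, where $d=12$. What has to be produced is a sequence with $d\to\infty$ and $D_0=D$.

*Proof.* **Step 1: the numbers.** $\sum\nu p=\frac8{12}+\frac13=1$ and $\omega=\frac23\delta_{3/8}+\frac13\delta_0$. With $B(\frac34)=-\frac1{48}$ and $B(\frac38)=-\frac{13}{192}$,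
$$I(\omega,\omega)=\tfrac49\cdot\tfrac12\big(\tfrac16-\tfrac1{48}\big)+\tfrac49\cdot\big(-\tfrac{13}{192}\big)+\tfrac19\cdot\tfrac16=\frac{28-26+16}{864}=\frac1{48},$$
$$h_1=\tfrac1{96}-\tfrac23\big(-\tfrac{13}{192}\big)-\tfrac13\cdot\tfrac16=\tfrac1{96}+\tfrac{13}{288}-\tfrac1{18}=0 .$$

**Step 2: the discriminant curve $Z$.** For $y^2+uxy-by=x^3-bx^2$ we have $b_2=u^2-4b$, $b_4=-ub$, $b_6=b^2$, $b_8=-b^3$, and $\Delta=-b_2^2b_8-8b_4^3-27b_6^2+9b_2b_4b_6$ gives
$$\Delta=b^3q(u,b),\qquad q=u^4-u^3-8bu^2+36bu+16b^2-27b .$$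
We need that $q$ is squarefree. For small $b\ne0$ its four roots in $u$ are distinct. Indeed, substitute $u=b^{1/3}z$ and divide by $b$: the result is $-z^3-27+O(b^{1/3})$, which gives three roots near those of $z^3=-27$. Since $q(u,0)=u^3(u-1)$, the fourth root is near $u=1$. As $q$ is monic in $u$, it follows that $Z=\{q=0\}$ is a reduced curve, that no component of $Z$ is a line $b=\text{const}$, and that every root of $q$ in $\mathbf C(b)$ is a polynomial in $b$.

**Step 3: choose a curve $u=\gamma(b)$ transverse to $Z$.** Let $n\ge1$ and $\gamma=N/Q$ with $N,Q$ coprime of degree at most $n$, where $Q$ has degree $n$, simple roots, and $Q(0)\ne0$. On each component of $Z$ the rational function $u-\gamma(b)$ is non-constant. Indeed, if it were a constant $e$ there, then $\gamma+e$ would be a root of $q$ in $\mathbf C(b)$, hence a polynomial, although $\gamma$ has poles. So for general $c\in\mathbf C$: $\gamma(0)+c\notin\{0,1\}$, and $c$ is a regular value of $u-\gamma(b)$ on the smooth part of $Z$ (away from the zeros of $Q(b)$)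 and is not a value at a singular point of $Z$. Replace $\gamma$ by $\gamma+c$, that is, $N$ by $N+cQ$; coprimality and degrees are preserved. Now the graph $u=\gamma(b)$ meets $Z$ only at smooth points of $Z$, where the local intersection number of $Z$ with the graph is $1$. That number is also the order of vanishing of $q(\gamma(t),t)$. So where $Q\ne0$, all zeros of $q(\gamma(t),t)$ are simple, and $\gamma(0)\notin\{0,1\}$.

**Step 4: the elliptic curve and its fibers.** Put $b=t$, $u=\gamma(t)$, and replace $a_i$ by $Q^ia_i$: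
$$E:\ y^2+N\,xy-tQ^3\,y=x^3-tQ^2\,x^2,\qquad P=(0,0),\qquad \Delta=t^3Q^8R,\quad R=Q^4q(\gamma,t).$$
Explicitly $R=N^4-N^3Q-8tN^2Q^2+36tNQ^3+16t^2Q^4-27tQ^4$. The term $16t^2Q^4$ has degree $4n+2$ and the others have degree at most $4n+1$, so $\deg R=4n+2$. At a zero of $Q$, $R=N^4\ne0$. At $t=0$, $R=Q(0)^4\gamma(0)^3(\gamma(0)-1)\ne0$. So the zeros of $R$ avoid these points, and by Step 3 they are simple.

Now we check minimality. At a zero of $Q$, $c_4=b_2^2-24b_4=N^4\ne0$. At $t=0$ and at the zeros of $R$, $v(\Delta)$ is $3$ and $1$, less than $12$. The coefficients satisfy $\deg a_i\le i(n+1)$, and at $t=\infty$ the model with coefficients $s^{i(n+1)}a_i$, $s=1/t$, has discriminant of order $12(n+1)-(3+8n+4n+2)=7<12$. So the model is globally minimal, $\chi=n+1$, and $d=12(n+1)$. The bad fibers are: $4n+2$ of type $I_1$ at the zeros of $R$ (type $[0/1]$), $n$ of type $I_8$ at the zeros of $Q$, one at $t=0$, and one at $\infty$. Since $(0,0)$ is integral in the minimal model everywhere, $(P\cdot O)=0$.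

**Step 5: the type at the zeros of $Q$, and the height.** At a zero of $Q$ the reduced equation is $y^2+Nxy=x^3$ with node $(0,0)$, so $P$ reduces to the node, and $v(\psi(P))=v(a_3)=v(tQ^3)=3<4$. By Lemma 4 the type is $[3/8]$, with contribution $\frac{15}8$. The fibers at $0$ and $\infty$ have discriminant orders $3$ and $7$ for every $n$, so their contributions are bounded, and
$$\hat h(P)=2(n+1)-\tfrac{15}8n+O(1)=\tfrac n8+O(1).$$
Divide by $d=12(n+1)$ and let $n\to\infty$. The proportion of type $[3/8]$ tends to $\frac1{12}$, that of $[0/1]$ to $\frac13$, that of every other type to $0$, and $\hat h(P)/d\to\frac1{96}$. So the datum is realized.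

**Step 6: $A=1$.** We show that $t\in F(\xi)$, where $F=\mathbf C(j)$. In the equation $y^2+uxy-by=x^3-bx^2$ with $P=(0,0)$, the pair $(u,b)$ is determined by the isomorphism class of $(E,P)$ over $\Omega$. Placing $P$ at the origin with tangent $y=0$ brings the equation to the form $y^2+a_1xy+a_3y=x^3+a_2x^2$, unique up to scaling $a_i\mapsto\lambda^ia_i$. Here $a_3\neq0$ and $a_2\ne0$, so requiring $a_2=a_3$ fixes $\lambda$. Moreover $(E,P)\cong(E,-P)$ by $[-1]$. Now let $\sigma,\sigma':K\to\Omega$ be embeddings that agree on $F(\xi)$. By Section 7 the pairs $(\sigma E,\sigma P)$ and $(\sigma'E,\sigma'P)$ both become $E_c$ with a point of $x$-coordinate $\sigma(\xi)=\sigma'(\xi)$, up to sign, over $\Omega$. (Here $E_c$ is transported by the common restriction of $\sigma,\sigma'$ to $F$.) So the two pairs are isomorphic up to sign, hence $\sigma(b)=\sigma'(b)$. Since $b=t$ generates $K=\mathbf C(t)$, $\sigma=\sigma'$. In characteristic $0$ an embedding of $F(\xi)$ has exactly $[K:F(\xi)]$ extensions to $K$, so $A=[K:F(\xi)]=1$.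 Thus $D_0=D\ge8n\to\infty$. $\square$
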